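# Critical exponents of graphs need not be integers

## A triangle-free graph with critical exponent in $[5/4,2)$

**Main theorem.** The critical exponent $CE(G)$ is not an integer for every finite simple graph $G$. There is a connected triangle-free graph, written $G_{4096}$ below, with
$$\tfrac54\le CE(G_{4096})<2 .$$

The theorem is the conjunction of an upper bound valid for all triangle-free graphs and a lower bound for an explicit family. Here are the full statements. The set $\mathcal H_G$ consists of the exponents $\alpha>0$ whose entrywise power preserves positive semidefiniteness for matrices supported on $G$, and $CE(G)$ is the point from which on all exponents are good; both are defined precisely in the next section.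

**Theorem A.** Let $G$ be triangle-free with maximum degree $\Delta\ge 2$. Then $[2-\frac{2}{3\Delta},\infty)\subset\mathcal H_G$. Hence $1\le CE(G)\le 2-\frac{2}{3\Delta}$.

**Construction.** Let $q=4^j$ and $F=\mathbb F_q$, let $\mathrm{Tr}:F\to\mathbb F_2$ be the absolute trace, let $T=\{x\in F:\mathrm{Tr}(x)=1\}$ and $c(y)=(y,y^3,y^5)\in F^3$. Let $G_q$ be the Cayley graph of $\Gamma=\mathbb F_2\times F^3$ with connection set $S=S_1\cup S_2$, where
$$S_1=\{(1,c(y)):y\in F\},\qquad S_2=\{(0,x\,c(y)):x\in T,\ y\in F\setminus\{0\}\}.$$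

**Theorem B.** Let $q=4^j>64$. Then $G_q$ is connected and triangle-free. If $\alpha_0\in(1,2)$ satisfies
$$8^{-\alpha_0}\,q^{1-\alpha_0/2}\Bigl(1-\bigl(\tfrac{2}{q-1}\bigr)^{\alpha_0-1}\Bigr)>1,\tag{1}$$
then $\mathcal H_{G_q}\cap(0,\alpha_0]=\{1\}$, so $CE(G_q)\ge\alpha_0$.

**Corollary C.** For $q=4^6=4096$ we have $5/4\le CE(G_q)<2$, so $CE(G_q)$ is not an integer.

**Corollary D.** If $G$ is triangle-free, then $CE(G)=0$ when all components have at most $2$ vertices, and $CE(G)\in[1,2)$ otherwise. Moreover $CE(G_q)\ge 2-\frac{14}{\log_2 q}$ for $q=4^j\ge 2^{28}$. So the supremum of $CE$ over triangle-free graphs is $2$ and is not attained, and $CE$ takes infinitely many distinct non-integer values in $(1,2)$.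

Neither half computes a critical exponent. Theorem A keeps $CE$ strictly below $2$ for every triangle-free graph, Theorem B pushes it strictly above $1$ for some of them, and there is no integer in between.

## Entrywise powers on a graph: $\mathcal H_G$ and $CE(G)$

Let $G=(V,E)$ be a finite simple graph with $V=\{1,\dots,n\}$. A real symmetric matrix is called *positive semidefinite* (psd), written $A\succeq0$, if all its eigenvalues are $\ge 0$, equivalently if $x^TAx\ge0$ for all $x$.

**Definition.** $\mathbb P_G([0,\infty))$ is the set of psd matrices $A=(a_{ij})$ of size $n\times n$ with entries in $[0,\infty)$ such that $a_{ij}=0$ whenever $i\ne j$ and $\{i,j\}\notin E$. Entries on edges are allowed to be zero.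

**Definition.** For $\alpha>0$ the entrywise power is $A^{\circ\alpha}=(a_{ij}^\alpha)$, with $0^\alpha=0$. The set $\mathcal H_G$ consists of all $\alpha>0$ such that $A^{\circ\alpha}\succeq0$ for every $A\in\mathbb P_G([0,\infty))$. The critical exponent is
$$CE(G)=\inf\{\alpha\ge0:\ \beta\in\mathcal H_G\text{ for all }\beta\ge\alpha\text{ with }\beta>0\}.$$

Two consequences of the definition are used all the time. If $\alpha_0\notin\mathcal H_G$, then $CE(G)\ge\alpha_0$, because every $\alpha$ in the set on the right must exceed $\alpha_0$. And $1\in\mathcal H_G$ always, which says nothing about $CE(G)$: the set $\mathcal H_G$ can have isolated points below its final half-line.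

Two results are available to quote. For $r\ge2$ let $K_r$ be the complete graph on $r$ vertices and $K_r^{(1)}$ the graph obtained from it by removing one edge.

(i) If $G$ is chordal and $r=m_G$ is the largest integer such that $K_r$ or $K_r^{(1)}$ is a subgraph of $G$, then $\mathcal H_G=\mathbb N\cup[r-2,\infty)$, so $CE(G)=r-2$.

(ii) If $G$ is a connected bipartite graph with $n\ge3$ vertices, then $\mathcal H_G=[1,\infty)$.

For example, (i) gives $\mathcal H_{K_4}=\{1\}\cup[2,\infty)$ and $CE(K_4)=2$, with $1$ as an isolated good exponent. The path $P_3$ on three vertices is $K_3^{(1)}$; it is both chordal and bipartite, and (i) and (ii) agree that its critical exponent is $1$.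

In all these cases the value is an integer. The problem, taken from the slides "The critical exponent of a graph" (http://www.math.iisc.ac.in/~khare/slides/2020-11-20-IITKGP.pdf), reads: "The critical exponent of a graph always appears to be an integer. Can this be proved directly (without computing the critical exponent explicitly)?" The main theorem answers that the statement itself is false.

Four textbook facts about psd matrices will be used. If $A\succeq0$ then $C^TAC\succeq0$ for every real $C$. Principal submatrices of psd matrices are psd. If $M\succeq0$ then $|M_{ij}|\le\sqrt{M_{ii}M_{jj}}$ (a $2\times2$ principal minor); in particular $M_{ii}=0$ forces row and column $i$ to vanish. Finally, a symmetric matrix with unit diagonal and $\sum_{j\ne i}|a_{ij}|\le1$ for all $i$ is psd, by diagonal dominance: $2|a_{ij}x_ix_j|\le|a_{ij}|(x_i^2+x_j^2)$, and one sums over pairs.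

## Edges, the path $P_3$, and bipartite graphs by hand

It costs nothing to normalize the diagonal.

**Lemma 1 (normalization).** Fix $\alpha>0$ and $A\in\mathbb P_G([0,\infty))$. To show $A^{\circ\alpha}\succeq0$ it is enough to treat, on induced subgraphs of $G$, the matrices $A=I+B$ with $B=(b_{ij})\ge0$ entrywise and of zero diagonal. For these, $0\le b_{ij}\le1$.

*Proof.* If $a_{ii}=0$, then row and column $i$ of $A$ vanish, and so do those of $A^{\circ\alpha}$; delete them. (If nothing remains, $A=0$.) With all $a_{ii}>0$ put $D_0=\mathrm{diag}(\sqrt{a_{11}},\dots,\sqrt{a_{nn}})$ and $A=D_0A'D_0$. Then $A'$ is psd with unit diagonal and the same zero pattern, and $A^{\circ\alpha}=D_0^{\alpha}A'^{\circ\alpha}D_0^{\alpha}$, so $A^{\circ\alpha}\succeq0$ if and only if $A'^{\circ\alpha}\succeq0$. The $2\times2$ minors give $b_{ij}^2\le1$. $\blacksquare$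

**A single edge.** For $K_2$ the condition is $0\le b\le1$, and then $0\le b^\alpha\le1$. Every $\alpha>0$ works, so $\mathcal H_{K_2}=(0,\infty)$ and $CE(K_2)=0$.

**The path $P_3$.** Let the center be joined to the two leaves with weights $a,b\ge0$:
$$A=\begin{pmatrix}1&a&b\\a&1&0\\b&0&1\end{pmatrix}.$$
Eliminating the leaves (Schur complement) shows $A\succeq0$ if and only if $a^2+b^2\le1$. Take $a=b=2^{-1/2}$. Then $A^{\circ\alpha}\succeq0$ if and only if $2\cdot2^{-\alpha}\le1$, that is, $\alpha\ge1$. So no $\alpha<1$ lies in $\mathcal H_{P_3}$. If $G$ contains $P_3$ as a subgraph, extend this $3\times3$ matrix by zeros to an element of $\mathbb P_G([0,\infty))$; it follows that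
$$\mathcal H_G\cap(0,1)=\emptyset\quad\text{and}\quad CE(G)\ge1\qquad\text{whenever }P_3\subset G.\tag{2}$$

**Bipartite graphs.** Let $G$ be bipartite, $A=I+B\succeq0$ as in Lemma 1, and $\alpha\ge1$. Let $J$ be the diagonal matrix with $+1$ on one side of the bipartition and $-1$ on the other. Then $I-B=JAJ\succeq0$. Write $|x|$ for the vector of absolute values. Since $0\le b_{ij}\le1$ we have $b_{ij}^\alpha\le b_{ij}$, so
$$x^TA^{\circ\alpha}x\ \ge\ |x|^T|x|-|x|^TB^{\circ\alpha}|x|\ \ge\ |x|^T(I-B)|x|\ \ge\ 0.\tag{3}$$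
Hence $[1,\infty)\subset\mathcal H_G$. With (2) this proves (ii), since a connected graph with at least three vertices contains $P_3$.

It is natural to try to carry (3) over to other triangle-free graphs. A triangle-free graph containing $P_3$ has $m_G=3$, because $K_3$ and $K_4^{(1)}$ contain triangles, so the formula $m_G-2$ would predict $CE(G)=1$. The argument (3) uses bipartiteness only to get $I-B\succeq0$ from $I+B\succeq0$, and here it stops. On the pentagon take $B=tN$ with $N$ the adjacency matrix, whose eigenvalues are $2\cos(2\pi k/5)$, and $t=(\sqrt5-1)/2$. The least eigenvalue of $N$ is $-(1+\sqrt5)/2=-1/t$, so $I+tN\succeq0$. The largest is $2$, and $2t=\sqrt5-1>1$, so $I-tN$ is not psd.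

This shows that the proof breaks on the pentagon, not that the conclusion does. In fact this $B$ is harmless, and for a reason that will shape the counterexample.

**Lemma 2 (one weight is never enough).** Let $N$ be a $0/1$ adjacency matrix, $0<t\le1$, and $I+tN\succeq0$. Then $I+t^\alpha N\succeq0$ for all $\alpha\ge1$.

*Proof.* $I+t^\alpha N=(1-t^{\alpha-1})I+t^{\alpha-1}(I+tN)$ is a sum of two psd matrices. $\blacksquare$

So a matrix $I+B$ that fails for some $\alpha>1$ needs at least two different edge weights, and $I-B$ must not be psd.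

## Triangle-free graphs: why $\alpha\ge2$ is easy and where the easy argument ends

Let $G$ be triangle-free and $A=I+B\succeq0$ as in Lemma 1. Put
$$R_i=\sum_k b_{ik}^2,\qquad s_i=1-R_i .$$
The neighbors of $i$ are pairwise nonadjacent, so the principal submatrix of $A$ on $i$ and its neighbors belongs to a star. Apply $A$ to the test vector $v_i=e_i-\sum_kb_{ik}e_k=(I-B)e_i$. Since $b_{kl}=0$ for any two neighbors $k,l$ of $i$,
$$v_i^TAv_i=1-2\sum_kb_{ik}^2+\sum_kb_{ik}^2=1-R_i=s_i .$$
Hence $s_i\ge0$, that is,
$$R_i=\sum_kb_{ik}^2\le1\qquad\text{for every }i.\tag{4}$$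

For $\alpha\ge2$ this settles everything: $b_{ij}^\alpha\le b_{ij}^2$, so $\sum_jb_{ij}^\alpha\le1$, and $A^{\circ\alpha}$ is diagonally dominant. So $[2,\infty)\subset\mathcal H_G$ and $CE(G)\le2$ for every triangle-free $G$.

Below $2$ diagonal dominance fails. On a star with $d\ge2$ leaves and all weights $d^{-1/2}$, equality holds in (4) at the center, while $\sum_jb_{ij}^\alpha=d^{1-\alpha/2}>1$ for $\alpha<2$. Yet a star is bipartite, and no harm is done for $\alpha\ge1$. The leaves pay: each leaf has $R=1/d$, so $s=1-1/d$. The question for Theorem A is therefore whether (4) can be tight at both ends of an edge of weight $b\in(0,1)$.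

## Slack along an edge

Suppose $s_i=s_j=0$ for an edge $\{i,j\}$ with $0<b_{ij}<1$. Then $v_i^TAv_i=v_j^TAv_j=0$, so $v_i$ and $v_j$ lie in the kernel of $A$, and in particular $v_i^TAv_j=0$. We shall compute $v_i^TAv_j$ and find it positive. The quantitative version of this contradiction is the key to Theorem A.

**Lemma 3 (slack).** Let $G$ be triangle-free and $A=I+B\succeq0$ as in Lemma 1. If $\{i,j\}\in E$ and $b=b_{ij}>0$, then
$$s_i+s_j\ \ge\ \frac{2b(1-b^2)}{1+2b}.\tag{5}$$

*Proof.* **Step 1: collect the numbers $v_i^TAv_j$ in one matrix.** They are the entries of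
$$M=(I-B)A(I-B)=(I-B)(I+B)(I-B)=I-B-B^2+B^3,$$
and $M\succeq0$ since it has the form $C^TAC$ with $C=I-B$ symmetric.

**Step 2: compute the diagonal.** The entry $(B^3)_{ii}=\sum_{k,l}b_{ik}b_{kl}b_{li}$ is a sum over triangles through $i$, so it is $0$. Also $B_{ii}=0$ and $(B^2)_{ii}=R_i$. Hence $M_{ii}=1-R_i=s_i$, as found above.

**Step 3: bound the entry at the edge from below.** A nonzero term of $(B^2)_{ij}=\sum_kb_{ik}b_{kj}$ would give a triangle $i,k,j$, so $(B^2)_{ij}=0$. In
$$(B^3)_{ij}=\sum_{k,l}b_{ik}b_{kl}b_{lj}$$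
all terms are $\ge0$. The terms with $l=i$ are $b_{ik}b_{ki}b_{ij}$ and sum to $bR_i$. The terms with $k=j$ are $b_{ij}b_{jl}b_{lj}$ and sum to $bR_j$. The two families share exactly the term $k=j$, $l=i$, which is $b^3$. Therefore $(B^3)_{ij}\ge b(R_i+R_j-b^2)$, and with $\sigma=s_i+s_j=2-R_i-R_j$,
$$M_{ij}=-b+(B^3)_{ij}\ \ge\ b(R_i+R_j-b^2-1)=b(1-b^2-\sigma).$$

**Step 4: apply the $2\times2$ minor of $M$.** If $1-b^2-\sigma\ge0$, then
$$b(1-b^2-\sigma)\le M_{ij}\le\sqrt{s_is_j}\le\frac{\sigma}{2},$$
so $2b(1-b^2)\le(1+2b)\sigma$, which is (5). If $1-b^2-\sigma<0$, then $\sigma>1-b^2\ge\frac{2b}{1+2b}(1-b^2)$, using $1-b^2\ge0$ and $\frac{2b}{1+2b}<1$; this is again (5). $\blacksquare$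

As a check, take the pentagon with $t=(\sqrt5-1)/2$. Here $t^2=1-t$ and $1+2t=\sqrt5$. The left side of (5) is $2(1-2t^2)=2(2t-1)=2\sqrt5-4\approx0.472$. The right side is $2t\cdot t/\sqrt5=2(1-t)/\sqrt5=3/\sqrt5-1\approx0.342$. At $b=1$ the right side is $0$, as it must be: for $K_2$ with $b=1$ there is no slack.

## The slack pays for exponents slightly below $2$

*Proof of Theorem A.* Since $\Delta\ge2$, the graph contains $P_3$, and (2) gives $CE(G)\ge1$. For the inclusion, use Lemma 1. It passes to an induced subgraph, which is still triangle-free and has all degrees at most $\Delta$; we keep the number $\Delta\geq 2$ of the original graph and write $E$ for the edge set of the subgraph. So let $A=I+B\succeq 0$. The case $\alpha\ge2$ was done above. Let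
$$\alpha=2-\varepsilon,\qquad 0<\varepsilon\le\frac{2}{3\Delta}.$$

**Step 1: split the quadratic form into edges.** The aim is to write a lower bound for $x^TA^{\circ\alpha}x$ as a sum of two-variable forms, giving each edge an equal share of the slack at its ends. Put $p_i=s_i/\Delta\ge0$. Since $1=s_i+\sum_jb_{ij}^2$, and since $i$ lies in at most $\Delta$ edges,
$$\sum_ix_i^2=\sum_i\Bigl(s_i+\sum_jb_{ij}^2\Bigr)x_i^2\ \ge\ \sum_{\{i,j\}\in E}\bigl[(p_i+b_{ij}^2)x_i^2+(p_j+b_{ij}^2)x_j^2\bigr].$$
As $x^TA^{\circ\alpha}x=\sum_ix_i^2+2\sum_{\{i,j\}\in E}b_{ij}^\alpha x_ix_j$, we get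
$$x^TA^{\circ\alpha}x\ \ge\sum_{\{i,j\}\in E}\bigl[(p_i+b_{ij}^2)x_i^2+(p_j+b_{ij}^2)x_j^2-2b_{ij}^\alpha|x_i||x_j|\bigr].\tag{6}$$

**Step 2: reduce each bracket to a scalar inequality.** It suffices that each bracket in (6) is $\ge0$. If $b_{ij}=0$ this is clear. Let $t=b_{ij}\in(0,1]$. By the inequality of arithmetic and geometric means the bracket is $\ge0$ as soon as $(p_i+t^2)(p_j+t^2)\ge t^{2\alpha}=t^{4-2\varepsilon}$. The left side is at least $t^2(p_i+p_j)+t^4$. After division by $t^3$ it is enough to show
$$\frac{p_i+p_j}{t}+t\ \ge\ t^{1-2\varepsilon}.\tag{7}$$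

**Step 3: insert the slack.** The function $\frac{1+t}{1+2t}$ decreases on $[0,1]$, so it is at least its value $\frac23$ at $t=1$. By (5),
$$\frac{p_i+p_j}{t}=\frac{s_i+s_j}{\Delta t}\ \ge\ \frac{2(1-t)(1+t)}{(1+2t)\Delta}\ \ge\ \frac{4}{3\Delta}(1-t)\ \ge\ 2\varepsilon(1-t).$$

**Step 4: compare with a tangent line.** Since $\Delta\ge2$, we have $0<2\varepsilon\le\frac23$, so $t\mapsto t^{1-2\varepsilon}$ is concave on $(0,1]$ and lies below its tangent at $t=1$:
$$t^{1-2\varepsilon}\le1+(1-2\varepsilon)(t-1)=t+2\varepsilon(1-t).$$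
With Step 3 this is (7). So $A^{\circ\alpha}\succeq0$, every $\alpha\ge2-\frac{2}{3\Delta}$ lies in $\mathcal H_G$, and $CE(G)\le2-\frac{2}{3\Delta}$. $\blacksquare$

## Two weights: heavy edges that hurt, light edges that rescue

We now look for a triangle-free graph and a matrix that fails for some $\alpha>1$. By Lemma 2 we need two weights. Consider a graph whose vertices are split into two halves. Each vertex has $q$ heavy edges of weight $w_1$ into the other half and $D$ light edges of weight $w_2$ inside its own half. The vector that is $+1$ on one half and $-1$ on the other is an eigenvector of $A=I+B$ with eigenvalue $1-w_1q+w_2D$, and an eigenvector of $A^{\circ\alpha}$ with eigenvalue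
$$g(\alpha)=1-w_1^\alpha q+w_2^\alpha D.$$
Choose $w_2$ so that $g(1)=0$. The heavy edges then push the eigenvalue down by $w_1q$, and the light edges just compensate. If $D$ is much larger than $q$, then $w_2$ is much smaller than $w_1$. For $\alpha>1$ the light term shrinks far more than the heavy one, the rescue fails, and $g(\alpha)$ is close to $1-w_1^\alpha q$.

For $g(\alpha)<0$ we therefore want $w_1^\alpha q>1$ with room to spare. The constraint (4) forces $w_1^2q\le1$, so $w_1$ has order at most $q^{-1/2}$. With $w_1=\frac{1}{8\sqrt q}$ one gets $w_1^\alpha q=8^{-\alpha}q^{1-\alpha/2}$, which is large for fixed $\alpha<2$ and large $q$. This is the origin of condition (1).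

What remains is to realize the picture so that the graph has no triangles and no *other* eigenvalue of $A$ is negative. On all other eigenvectors the heavy edges should contribute at most of order $\sqrt q$ before weighting, and the light edges should not be too negative. The graph $G_q$ does this: the first coordinate in $\mathbb F_2\times F^3$ is the half, $S_1$ gives the heavy edges and $S_2$ the light ones, with $D=q(q-1)/2$.

## Traces, characters, and eigenvalues of Cayley matrices

Let $q=4^j$ and $F=\mathbb F_q$, a field of characteristic $2$ of degree $2j$ over $\mathbb F_2$. In $F$ the map $z\mapsto z^2$ is additive and bijective, and $z^q=z$.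

**Definition.** The absolute trace is $\mathrm{Tr}(z)=z+z^2+z^4+\dots+z^{2^{2j-1}}$.

It is additive, satisfies $\mathrm{Tr}(z)^2=\mathrm{Tr}(z^2)=\mathrm{Tr}(z)$ because $z^{q}=z$, and hence has values in $\mathbb F_2$. As a polynomial of degree $q/2<q$ it is not identically zero on $F$, so it is onto and takes each value $q/2$ times. Also $\mathrm{Tr}(1)=2j\cdot1=0$; this is where $q=4^j$ is used. For example, in $\mathbb F_4=\{0,1,\omega,\omega^2\}$ with $\omega^2=\omega+1$, $\mathrm{Tr}(z)=z+z^2$, so $\mathrm{Tr}(0)=\mathrm{Tr}(1)=0$, $\mathrm{Tr}(\omega)=\mathrm{Tr}(\omega^2)=1$ and $T=\{\omega,\omega^2\}$. In general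
$$|T|=q/2,\qquad 0\notin T,\quad1\notin T.\tag{8}$$

Put $\psi(z)=(-1)^{\mathrm{Tr}(z)}$. Then $\psi(z+z')=\psi(z)\psi(z')$, and
$$\sum_{z\in F}\psi(az)=\begin{cases}q&a=0,\\0&a\ne0,\end{cases}\tag{9}$$
since for $a\neq 0$ the element $az$ runs through $F$ and half of its elements have trace $1$.

**Definition.** Let $\Gamma$ be a finite abelian group in which every element satisfies $g+g=0$, and let $S\subset\Gamma\setminus\{0\}$. The Cayley graph of $\Gamma$ with connection set $S$ has vertex set $\Gamma$, and $g,h$ are adjacent when $g+h\in S$.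

Because $g+h=h+g$ and $0\notin S$, this is a simple graph in which every degree is $|S|$. It is connected exactly when $S$ generates $\Gamma$. For instance $\Gamma=\mathbb F_2^2$ with $S=\{(1,0),(0,1)\}$ gives the $4$-cycle.

A character of $\Gamma$ is a homomorphism $\chi:\Gamma\to\{\pm1\}$. Viewing $\Gamma$ as an $\mathbb F_2$-vector space, characters are the functions $(-1)^{\ell}$ with $\ell$ an $\mathbb F_2$-linear functional. So there are $|\Gamma|$ of them, distinct characters are orthogonal, and for any proper subgroup $H$ some nontrivial character equals $1$ on $H$. If $f:\Gamma\to\mathbb R$ and $C$ is the symmetric matrix $C_{g,h}=f(g+h)$, then, substituting $h=g+s$,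
$$(C\chi)(g)=\sum_hf(g+h)\chi(h)=\sum_sf(s)\chi(g+s)=\Bigl(\sum_sf(s)\chi(s)\Bigr)\chi(g).\tag{10}$$
So the eigenvalues of $C$ are the numbers $\sum_sf(s)\chi(s)$, one for each $\chi$. In the $4$-cycle, with $f$ the indicator of $S$, they are $2,0,0,-2$.

For $\Gamma=\mathbb F_2\times F^3$ the characters are
$$(e,z_1,z_2,z_3)\mapsto\epsilon^e\,\psi(uz_1+vz_2+wz_3),\qquad\epsilon=\pm1,\ (u,v,w)\in F^3.$$
Indeed these are characters, and they are distinct: if $\psi(uz)=1$ for all $z$, then $u=0$ by (9). There are $2q^3=|\Gamma|$ of them.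

## The graph $G_q$ has no triangles

**Step 1: count the connection set.** The first coordinate of $c(y)$ is $y$, so $|S_1|=q$. An element $x\,c(y)=(xy,xy^3,xy^5)$ of $S_2$ has $xy\ne0$; the ratio of its second to its first coordinate is $y^2$, which determines $y$ and then $x$. Hence
$$|S_2|=D:=\frac{q(q-1)}2 .$$
The sets $S_1,S_2$ are disjoint by the first coordinate of $\Gamma$, and $0\notin S$. So $G_q$ is a finite simple graph on $2q^3$ vertices, and every vertex has degree $q+D=q(q+1)/2$.

**Step 2: an independence statement.** This restricts how three elements of $S$ can cancel. For distinct nonzero $\eta_1,\eta_2,\eta_3\in F$ the vectors $c(\eta_k)=\eta_k(1,\eta_k^2,\eta_k^4)$ are linearly independent over $F$: the determinant is $\eta_1\eta_2\eta_3$ times the Vandermonde determinant in $\eta_1^2,\eta_2^2,\eta_3^2$, which are distinct. As $F$ has at least three nonzero elements, any one or two such vectors are independent as well.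

**Step 3: exclude triangles.** If $g,h,k$ form a triangle, then $\sigma_1=g+h$, $\sigma_2=h+k$, $\sigma_3=k+g$ lie in $S$ and $\sigma_1+\sigma_2+\sigma_3=0$. The first coordinate shows that an even number of them lie in $S_1$: none or two.

*None in $S_1$.* Then $\sum_{i=1}^3x_ic(y_i)=0$ with $x_i\in T$ and $y_i\ne0$. Group the terms with equal $y_i$. By independence, for each value $\eta$ that occurs, the sum of the $x_i$ with $y_i=\eta$ is $0$. Adding these relations, $x_1+x_2+x_3=0$. But the trace of the left side is $1+1+1=1$. Contradiction.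

*Two in $S_1$.* Then $c(y_1)+c(y_2)+x\,c(y_3)=0$ with $x\in T$, $y_3\ne0$, and $y_1,y_2\in F$ arbitrary. Terms with $y_i=0$ vanish. By independence the total coefficient of $c(y_3)$ is $0$. That coefficient is $x$ plus the number of $i\in\{1,2\}$ with $y_i=y_3$, so it is $x$, $x+1$ or $x+2=x$. Hence $x\in\{0,1\}$, which contradicts (8).

So $G_q$ is triangle-free.

## The character sums over $S_1$ and $S_2$

Fix a character, given by $\epsilon$ and $(u,v,w)$, and put $P(y)=uy+vy^3+wy^5$. On $(1,c(y))$ it takes the value $\epsilon\,\psi(P(y))$, and on $(0,x\,c(y))$ the value $\psi(xP(y))$. So its sums over $S_1$ and $S_2$ are $\epsilon\Sigma_1$ and $\Sigma_2$ with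
$$\Sigma_1=\sum_{y\in F}\psi(P(y)),\qquad\Sigma_2=\sum_{y\ne0}\sum_{x\in T}\psi(xP(y)).$$
If $P=0$, that is $u=v=w=0$, they are $\epsilon q$ and $D$.

**Lemma 4.** If $P\ne0$, then $\Sigma_2\ge-\frac52q$ and $|\Sigma_1|\le4\sqrt q$.

*Proof.* **Step 1: the bound for $\Sigma_2$, by counting roots.** The indicator function of $T$ is $\frac12(1-\psi(x))$, so by (9)
$$\sum_{x\in T}\psi(xz)=\frac12\sum_{x\in F}\psi(xz)-\frac12\sum_{x\in F}\psi\bigl(x(z+1)\bigr)=\begin{cases}\frac q2&z=0,\\-\frac q2&z=1,\\0&\text{otherwise.}\end{cases}$$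
Therefore
$$\Sigma_2=\frac q2\Bigl(\#\{y\ne0:P(y)=0\}-\#\{y\ne0:P(y)=1\}\Bigr)\ \ge\ -\frac52q,$$
since $P-1$ is a nonzero polynomial of degree at most $5$.

**Step 2: the bound for $\Sigma_1$, by squaring.** If $v=w=0$, then $u\ne0$ and $\Sigma_1=0$ by (9). Let $(v,w)\ne(0,0)$. In characteristic $2$, $(y+h)^3=y^3+y^2h+yh^2+h^3$ and $(y+h)^5=(y^4+h^4)(y+h)=y^5+y^4h+yh^4+h^5$, so
$$P(y+h)+P(y)=P(h)+v(y^2h+yh^2)+w(y^4h+yh^4).$$
Use $\mathrm{Tr}(z)=\mathrm{Tr}(z^2)=\mathrm{Tr}(z^4)$ to turn every power of $y$ into $y^4$:
$$\mathrm{Tr}(vy^2h)=\mathrm{Tr}(y^4v^2h^2),\quad\mathrm{Tr}(vyh^2)=\mathrm{Tr}(y^4v^4h^8),\quad\mathrm{Tr}(wyh^4)=\mathrm{Tr}(y^4w^4h^{16}).$$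
So the trace of the last two summands is $\mathrm{Tr}(y^4L(h))$ with
$$L(h)=w^4h^{16}+v^4h^8+v^2h^2+wh .$$
Writing $y'=y+h$ in the double sum for $\Sigma_1^2$ and using that $y\mapsto y^4$ is a bijection,
$$\Sigma_1^2=\sum_{y,y'}\psi\bigl(P(y)+P(y')\bigr)=\sum_h\psi(P(h))\sum_y\psi\bigl(y^4L(h)\bigr)\ \le\ q\cdot\#\{h:L(h)=0\}\ \le\ 16q .$$
The first inequality is (9): the inner sum is $q$ if $L(h)=0$ and $0$ otherwise. The second holds because $L$ is a nonzero polynomial of degree at most $16$. Hence $|\Sigma_1|\le4\sqrt q$. $\blacksquare$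

The odd exponents in $c(y)$ matter here. If one used $(y,y^2,y^3)$ instead, then $P(y)=uy+u^2y^2$ with $u\ne0$ would satisfy $\mathrm{Tr}(P(y))=0$ for all $y$, so $\Sigma_1=q$ with $P\ne0$. In this case $P$ has one nonzero root, $y=1/u$, and $P(y)=1$ has two solutions, since $z^2+z+1$ has two roots in $\mathbb F_4\subset F$. So $\Sigma_2=-q/2$, and for $\epsilon=-1$ the eigenvalue would be $1-w_1q-w_2q/2<0$ as soon as $w_1q>1$ and $w_2>0$.

## The matrix that fails on $(1,\alpha_0]$

*Proof of Theorem B.* Let $q=4^j>64$. Triangle-freeness is already proved.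

**Step 1: connectedness.** If $S$ did not generate $\Gamma$, some nontrivial character would equal $1$ on all of $S$; summing over $S_1$, we would have $\epsilon\Sigma_1=q$. If $P\ne0$ this is impossible, since $|\Sigma_1|\le4\sqrt q<q$ for $q>16$. If $P=0$ and $\epsilon=-1$, then $\epsilon\Sigma_1=-q\ne q$. The remaining character, $P=0$ and $\epsilon=1$, is trivial. So $G_q$ is connected.

**Step 2: choose the weights.** The aim is a matrix with one zero eigenvalue at the character $P=0$, $\epsilon=-1$. Put
$$w_1=\frac1{8\sqrt q},\qquad w_2=\frac{w_1q-1}{D}.$$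
Since $q>64$, $w_1q=\sqrt q/8>1$, and therefore
$$0<w_2<\frac{w_1q}{D}.\tag{11}$$
Let $A$ be the matrix indexed by $\Gamma$ with $1$ on the diagonal, $w_i$ at $(g,h)$ if $g+h\in S_i$, and $0$ elsewhere. By (10) its eigenvalues are $1+w_1\epsilon\Sigma_1+w_2\Sigma_2$.

**Step 3: check that $A$ is psd.** For $P=0$, $\epsilon=-1$ the eigenvalue is $1-w_1q+w_2D=0$. For $P=0$, $\epsilon=+1$ it is $1+w_1q+w_2D>0$. For $P\ne0$, Lemma 4, (11) and $q/D=2/(q-1)$ show that it is at least
$$1-4\sqrt q\,w_1-\frac52q\cdot\frac{w_1q}{D}=1-\frac12-\frac52\cdot\frac{2}{q-1}\cdot\frac{\sqrt q}{8}=\frac12-\frac58\cdot\frac{\sqrt q}{q-1}>0,$$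
because $\frac{\sqrt q}{q-1}\le\frac23$ for $q\ge4$. So $A\in\mathbb P_{G_q}([0,\infty))$.

**Step 4: raise to the power $\alpha$.** $A^{\circ\alpha}$ has the same form with $w_i^\alpha$ in place of $w_i$. Its eigenvalue at $P=0$, $\epsilon=-1$ is $g(\alpha)=1-w_1^\alpha q+w_2^\alpha D$. For $\alpha>1$, (11) gives
$$w_2^\alpha D<\Bigl(\frac{w_1q}{D}\Bigr)^\alpha D=w_1^\alpha q\Bigl(\frac qD\Bigr)^{\alpha-1},$$
so
$$g(\alpha)\le1-w_1^\alpha q\Bigl(1-\bigl(\tfrac qD\bigr)^{\alpha-1}\Bigr)=1-8^{-\alpha}q^{1-\alpha/2}\Bigl(1-\bigl(\tfrac2{q-1}\bigr)^{\alpha-1}\Bigr).\tag{12}$$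
Under condition (1) we get $g(\alpha_0)<0$, so $\alpha_0\notin\mathcal H_{G_q}$.

**Step 5: pass from $\alpha_0$ to the whole interval $(1,\alpha_0]$.** Consider
$$\frac{g(\alpha)}{q\,w_1^\alpha}=\frac1q\,w_1^{-\alpha}+\frac Dq\Bigl(\frac{w_2}{w_1}\Bigr)^\alpha-1 .$$
It is a sum of exponentials in $\alpha$ with positive coefficients and a constant, so it is convex. It vanishes at $\alpha=1$ by Step 3 and is negative at $\alpha_0$. A point $\alpha\in(1,\alpha_0)$ is a convex combination of $1$ and $\alpha_0$ with positive weight on $\alpha_0$, so the value at $\alpha$ is negative. Hence $g<0$ on $(1,\alpha_0]$, and no $\alpha$ in this interval lies in $\mathcal H_{G_q}$.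

**Step 6: exponents up to $1$.** Every vertex of $G_q$ has degree at least $2$, so $P_3\subset G_q$ and $\mathcal H_{G_q}\cap(0,1)=\emptyset$ by (2). Trivially $1\in\mathcal H_{G_q}$. Therefore $\mathcal H_{G_q}\cap(0,\alpha_0]=\{1\}$. As $\alpha_0\notin\mathcal H_{G_q}$, we have $CE(G_q)\ge\alpha_0$. $\blacksquare$

## The value $q=4096$, and the range of $CE$ on triangle-free graphs

*Proof of Corollary C and of the main theorem.* Take $q=4^6=2^{12}$ and $\alpha_0=\frac54$. Then
$$8^{-5/4}q^{3/8}=2^{-15/4+9/2}=2^{3/4}>1.68,\qquad\Bigl(\frac2{4095}\Bigr)^{1/4}<(2^{-10})^{1/4}=2^{-5/2}<0.18 .$$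
The left side of (1) exceeds $1.68\cdot0.82>1$. By Theorem B, $CE(G_q)\ge\frac54$ and in fact $\mathcal H_{G_q}\cap(0,\frac54]=\{1\}$. The maximum degree is $\Delta=q(q+1)/2$, so Theorem A gives
$$CE(G_q)\le2-\frac{2}{3\Delta}=2-\frac4{3q(q+1)}<2 .$$
Thus $\frac54\le CE(G_{4096})<2$, and $CE(G_{4096})$ is not an integer. $\blacksquare$

The numbers can be seen directly. Here $w_1=2^{-9}$, $w_1q=8$, $D=8386560$ and $w_2=7/D$, so $g(1)=1-8+7=0$. At $\alpha=\frac54$ the heavy term is $w_1^{5/4}q=2^{3/4}\approx1.68$, the light term is $w_2^{5/4}D=7\,w_2^{1/4}\approx0.21$, and $g(\tfrac54)\approx-0.47$.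

*Proof of Corollary D.* **Step 1: components with at most two vertices.** Every $A\in\mathbb P_G([0,\infty))$ is then block diagonal with blocks of size at most $2$. A block with diagonal entries $a,c\ge0$ and off-diagonal entry $b\ge0$ is psd if and only if $b^2\le ac$, and this gives $b^{2\alpha}\le a^\alpha c^\alpha$ for every $\alpha>0$. So $\mathcal H_G=(0,\infty)$ and $CE(G)=0$.

**Step 2: all other triangle-free graphs.** A component with at least three vertices contains a vertex of degree at least $2$, so $\Delta\ge2$, and Theorem A gives $CE(G)\in[1,2)$.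

**Step 3: values close to $2$.** Let $q=4^j\ge2^{28}$ and $\alpha=2-\eta$ with $\eta=14/\log_2q\le\frac12$. Then $\frac32\le\alpha<2$, so $\bigl(\frac2{q-1}\bigr)^{\alpha-1}\le\bigl(\frac2{q-1}\bigr)^{1/2}<\frac12$ and $8^{-\alpha}>\frac1{64}$. Moreover $q^{1-\alpha/2}=q^{\eta/2}=2^7$. The left side of (1) at $\alpha_0=\alpha$ is therefore greater than
$$\frac1{64}\cdot128\cdot\frac12=1 .$$
By Theorem B, $\mathcal H_{G_q}\cap(0,2-\frac{14}{\log_2q}]=\{1\}$ and $CE(G_q)\ge2-\frac{14}{\log_2q}$, while $CE(G_q)<2$ by Step 2. Letting $q\to\infty$, the supremum of $CE$ over triangle-free graphs is $2$. By Steps 1 and 2 it is not attained. The numbers $CE(G_q)$ lie in $[\frac32,2)$ and come arbitrarily close to $2$ without reaching it, so they take infinitely many distinct values, none of them an integer. $\blacksquare$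

Each $G_q$ is triangle-free and contains $P_3=K_3^{(1)}$, so $m_{G_q}=3$ and $m_{G_q}-2=1$. Since $CE(G_{4096})\ge\frac54$, the formula $CE(G)=m_G-2$ does not extend from chordal and bipartite graphs to all graphs, nor even to all triangle-free graphs. The argument does not determine which values in $(1,2)$ occur as critical exponents, nor whether non-integer critical exponents greater than $2$ occur; neither is needed to answer the question as posed.
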